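# Bounded potentials whose Schrödinger propagator has no continuous kernel

## 1. Continuity of the kernel of $e^{-itH}$: free motion, plane waves, the oscillator

Let $H=-\tfrac12\Delta+V$ on $L^2(\mathbb R^\nu)$, $\nu\ge1$. Does the unitary group $e^{-itH}$ have, for each $t>0$, an integral kernel that is jointly continuous in $(x,y)$? The first guess is: yes, if $V$ has no bad local singularities and grows more slowly than quadratically, and certainly if $V$ is bounded. We make the guess precise and then test it.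

Write $V=V_+-V_-$ with $V_\pm\ge0$. Here $H$ is the form sum of $-\frac12\Delta$ and $V$, well defined and bounded below under the hypotheses that follow. Inner products are linear in the second slot. Square roots of numbers with positive real part, and their boundary values, are principal.

**Definition (Kato class).** Let $g_\nu(x)=|x|^{2-\nu}$ for $\nu\ge3$, $g_2(x)=\ln(|x|^{-1})$, $g_1(x)=1$. A measurable $V$ lies in $K_\nu$ if, for $\nu\ge2$,
$$\lim_{\alpha\downarrow0}\ \sup_x\int_{|x-y|\le\alpha}g_\nu(x-y)|V(y)|\,dy=0,$$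
and, for $\nu=1$, if $\sup_x\int_{|x-y|\le1}|V(y)|\,dy<\infty$. The $K_\nu$-norm is $\|V\|_{K_\nu}=\sup_x\int_{|x-y|\le1}g_\nu(x-y)|V(y)|\,dy$, and $V\in K_\nu^{\rm loc}$ means $V\chi_B\in K_\nu$ for every ball $B$.

For example, the Coulomb potential $|y|^{-1}$ lies in $K_3$: since $|x-y|^{-1}|y|^{-1}\le\frac12(|x-y|^{-2}+|y|^{-2})$, and the integral of $|y|^{-2}$ over a ball of radius $\alpha$ is largest when the ball is centered at $0$, the integral in the definition is at most $4\pi\alpha$. Bounded functions lie in every $K_\nu$, because $g_\nu$ is locally integrable.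

**Definition (weak integral operator).** A bounded operator $A$ on $L^2(\mathbb R^\nu)$ is a weak integral operator with kernel $A(x,y)$ if $\langle f,Ag\rangle=\iint\overline{f(x)}A(x,y)g(y)\,dx\,dy$ for all $f,g\in C_0^\infty(\mathbb R^\nu)$.

The following conjecture is taken from "Schrödinger Semigroups".

**Conjecture.** Let $V_-\in K_\nu$ and $V_+\in K_\nu^{\rm loc}$, with $(1+x^2)^{-1}V_+$ (where $x^2=|x|^2$) in the closure of $C_0^\infty$ in $K_\nu$-norm. Then for all $t>0$, $e^{-itH}$ is a weak integral operator with jointly continuous integral kernel.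

Put
$$P_\tau(L)=(2\pi\tau)^{-1/2}e^{-L^2/2\tau}\qquad(\operatorname{Re}\tau\ge0,\ \tau\ne0).$$

*Free motion.* For $V=0$ the kernel is $(2\pi it)^{-\nu/2}e^{i|x-y|^2/2t}$, which is continuous; in one dimension it is $P_{it}(x-y)$. A constant potential $c$ multiplies it by $e^{-itc}$.

*A cosine.* Let $\nu=1$, $H_0=-\frac12\frac{d^2}{dx^2}$, $V(x)=g\cos\kappa x$, $h=H_0+V$. We use the Dyson series: if $|V|\le M$ and $\operatorname{Re}\tau\ge0$, then in operator norm
$$e^{-\tau h}=\sum_{n\ge0}(-\tau)^n\int_{\Delta_n}e^{-\sigma_0\tau H_0}\,V\,e^{-\sigma_1\tau H_0}\,V\cdots V\,e^{-\sigma_n\tau H_0}\,d\sigma, \tag{1}$$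
where $\Delta_n=\{\sigma\in[0,1]^{n+1}:\sum_j\sigma_j=1\}$ carries the measure $d\sigma_1\cdots d\sigma_n$ of total mass $1/n!$. To recall why: for $f\in D(H_0)=D(h)$ the derivative of $e^{-(1-s)\tau H_0}e^{-s\tau h}f$ in $s$ is $-\tau e^{-(1-s)\tau H_0}Ve^{-s\tau h}f$, so
$$e^{-\tau h}f=e^{-\tau H_0}f-\tau\int_0^1e^{-(1-s)\tau H_0}Ve^{-s\tau h}f\,ds .$$
Iterate $N$ times. As $e^{-s\tau H_0}$ is a contraction and $\|e^{-s\tau h}\|\le e^{|\tau|M}$, the remainder is at most $\frac{(|\tau|M)^N}{N!}e^{|\tau|M}\to0$.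

Take $\tau=it$ and write $V=\frac g2(e^{i\kappa x}+e^{-i\kappa x})$. With $p=-i\,d/dx$ we have $e^{-ikx}pe^{ikx}=p+k$, so
$$e^{-isH_0}e^{ikx}=e^{ikx}e^{-is(p+k)^2/2}=e^{-isk^2/2}\,e^{ikx}\,e^{-isH_0}\,e^{-iskp},$$
and $(e^{-ibp}f)(x)=f(x-b)$. Translations commute with $e^{-isH_0}$ and pass through $e^{ikx}$ at the cost of a phase. Hence each of the $2^n$ products in the $n$-th integrand equals $(g/2)^n\,c\,e^{iKx}e^{-itH_0}e^{-ibp}$ with $|c|=1$, where $c,b$ depend continuously on $\sigma$. Its kernel $(g/2)^nc\,e^{iKx}P_{it}(x-y-b)$ is continuous with modulus $(|g|/2)^n(2\pi t)^{-1/2}$. Summing, the $n$-th term has a continuous kernel bounded by $(2\pi t)^{-1/2}(t|g|)^n/n!$, and the series converges uniformly. The guess holds for a cosine, although it does not decay at all.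

*The oscillator.* Let $\nu=1$ and $V=\frac12x^2$. The eigenvalues are $n+\frac12$, with eigenfunctions of parity $(-1)^n$, so $e^{-i\pi h}f(x)=-i\,f(-x)$. This has no kernel: a kernel would vanish almost everywhere off the line $x+y=0$ (test with $f,g$ for which the supports of $f$ and $g(-\,\cdot)$ are disjoint), hence almost everywhere, but the operator is not $0$. The conjecture excludes this potential. Every $W$ in the $K_1$-closure of $C_0^\infty$ satisfies $\int_{|x-y|\le1}|W(y)|\,dy\to0$ as $|x|\to\infty$, while for $W=\frac12y^2/(1+y^2)$ this integral tends to $1$.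

Classically, a particle that leaves $0$ with momentum $p$ follows $p\sin s$ and is back at $0$ at time $\pi$, whatever $p$ is. All momenta refocus at one time. A potential that grows less than quadratically, let alone a bounded one, seems unable to turn a very fast particle around in a fixed time, and this supports the guess.

The guess is nevertheless wrong, in every dimension, for a bounded, nonnegative, $C^\infty$ potential. A fast quantum particle can be turned around by Bragg reflection, and the reflectors can be placed so that all momenta return at the same time.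

## 2. The $n$-fold collision integral depends only on the path length

In one dimension the $n$-th term of (1) has the kernel $(-1)^n\int\prod V(z_i)\,F_n\,dz$, where for $n\ge1$, $L_0,\dots,L_n\ge0$, $\operatorname{Re}\tau>0$,
$$F_n(\tau;L_0,\dots,L_n)=\tau^n\int_{\Delta_n}\prod_{j=0}^nP_{\sigma_j\tau}(L_j)\,d\sigma \tag{2}$$
and the $L_j$ are the lengths of the successive legs $x\to z_1\to\dots\to z_n\to y$. The integral converges absolutely, since $|P_{\sigma\tau}|\le(2\pi\sigma|\tau|)^{-1/2}$ and $\prod\sigma_j^{-1/2}$ is integrable on $\Delta_n$. This section computes and bounds $F_n$.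

**Lemma 1.** With $L=L_0+\dots+L_n$,
$$F_n=F_n(\tau;L)=\int_0^\infty\frac{r^{n-1}}{(n-1)!}\,P_\tau(L+r)\,dr. \tag{3}$$

A check by hand: for $n=1$, $L=0$ the left side is $\tau\int_0^1\frac{d\sigma}{2\pi\tau\sqrt{\sigma(1-\sigma)}}=\frac12$, and the right side is $\int_0^\infty P_\tau(r)\,dr=\frac12$.

*Proof.* Both sides are analytic in $\operatorname{Re}\tau>0$: the integrands are analytic in $\tau$ and, locally uniformly in $\tau$, are dominated by a multiple of $\prod\sigma_j^{-1/2}$ on the left and of $r^{n-1}e^{-cr^2}$ on the right. So it suffices to take $\tau>0$. Substituting $s_j=\sigma_j\tau$ shows that $F_n$ is the $(n+1)$-fold convolution in time of the functions $s\mapsto P_s(L_j)$. With $\kappa=\sqrt{2E}$, $E>0$,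
$$\int_0^\infty e^{-E\tau}P_\tau(L)\,d\tau=\kappa^{-1}e^{-\kappa L};$$
this is the kernel of $(H_0+E)^{-1}$ (the function $\kappa^{-1}e^{-\kappa|x|}$ solves $-\frac12G''+EG=\delta$). The Laplace transform of a convolution is the product, so the left side of (3) has transform $\kappa^{-n-1}e^{-\kappa L}$. The right side has transform
$$\int_0^\infty\frac{r^{n-1}}{(n-1)!}\kappa^{-1}e^{-\kappa(L+r)}\,dr=\kappa^{-n-1}e^{-\kappa L}.$$
Both sides are continuous in $\tau>0$, so uniqueness of the Laplace transform gives (3). $\square$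

**Lemma 2.** Let $\tau=|\tau|e^{i\theta}$ with $0\le\theta<\pi/2$. Then
$$F_n(\tau;L)=(2\pi\tau)^{-1/2}e^{-L^2/2\tau}\,e^{in\theta/2}\int_0^\infty\frac{r^{n-1}}{(n-1)!}\exp\Big(-\frac{Le^{-i\theta/2}r}{|\tau|}-\frac{r^2}{2|\tau|}\Big)dr. \tag{4}$$
For every $\rho\ge0$ with $\rho+L>0$,
$$|F_n(\tau;L)|\le(2\pi|\tau|)^{-1/2}\,e^{-L^2\operatorname{Re}\tau/2|\tau|^2}\,e^{\rho^2/2|\tau|}\Big(\frac{\sqrt2\,|\tau|}{\sqrt2\,\rho+L}\Big)^n, \tag{5}$$
and for $L>0$
$$F_1(\tau;L)=(2\pi\tau)^{-1/2}e^{-L^2/2\tau}\Big(\frac\tau L+E\Big),\qquad|E|\le\frac{2\sqrt2\,|\tau|^2}{L^3}. \tag{6}$$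
The right side of (4) extends continuously in $(\tau,L)$ to $0\le\theta\le\pi/2$, $\tau\ne0$, $L\ge0$, and (5), (6) persist.

*Proof.* For (4), rotate the contour in (3) to $r\mapsto e^{i\theta/2}r$. On the sector $0\le\arg\zeta\le\theta/2$ the argument of $\zeta^2/\tau$ lies in $[-\theta,0]$ and that of $\zeta/\tau$ in $[-\theta,-\theta/2]$, so
$$\operatorname{Re}(\zeta^2/\tau)\ge\cos\theta\,|\zeta|^2/|\tau|,\qquad\operatorname{Re}(L\zeta/\tau)\ge0,$$
and the arc at infinity contributes nothing. Expand $(L+\zeta)^2=L^2+2L\zeta+\zeta^2$ and insert $\zeta=e^{i\theta/2}r$: then $\zeta^{n-1}d\zeta=e^{in\theta/2}r^{n-1}dr$, $\zeta^2/\tau=r^2/|\tau|$ and $L\zeta/\tau=Le^{-i\theta/2}r/|\tau|$. This is (4).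

For (5), $\theta\le\pi/2$ gives $\cos(\theta/2)\ge1/\sqrt2$, and $(r-\rho)^2\ge0$ gives $\frac{r^2}{2|\tau|}\ge\frac{\rho r}{|\tau|}-\frac{\rho^2}{2|\tau|}$. So the integral in (4) is at most $e^{\rho^2/2|\tau|}\int_0^\infty\frac{r^{n-1}}{(n-1)!}e^{-\beta r}dr=e^{\rho^2/2|\tau|}\beta^{-n}$ with $\beta=(\rho+L/\sqrt2)/|\tau|=(\sqrt2\rho+L)/(\sqrt2|\tau|)$.

For (6), replace $e^{-r^2/2|\tau|}$ by $1$ in (4) with $n=1$. The main term becomes $e^{i\theta/2}\cdot|\tau|e^{i\theta/2}/L=\tau/L$. Since $|e^{-r^2/2|\tau|}-1|\le r^2/2|\tau|$, the error is at most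
$$\int_0^\infty\frac{r^2}{2|\tau|}e^{-Lr/\sqrt2|\tau|}\,dr=\frac1{|\tau|}\Big(\frac{\sqrt2|\tau|}{L}\Big)^3=\frac{2\sqrt2\,|\tau|^2}{L^3}.$$
The integrand in (4) is dominated by $r^{n-1}e^{-r^2/2|\tau|}$ uniformly in $\theta\in[0,\pi/2]$ and $L\ge0$, so dominated convergence gives the extension, and the bounds pass to the limit. $\square$

## 3. Absolute convergence stops at $\int|V|/|x|$, and a chirp defeats cancellation

A sensible first approach in one dimension is to put $\tau=it$ and sum the series with absolute values. It works well for integrable $V\neq0$. By (5) the $n$-th term is at most $(2\pi t)^{-1/2}e^{\rho^2/2t}(t\|V\|_1/\rho)^n$, and $\rho=2t\|V\|_1$ makes this geometric. One can go further. By (6) at $\tau=it$,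
$$|F_1(it;L)|=\Big(\frac t{2\pi}\Big)^{1/2}\frac1L\,\big(1+O(L^{-2})\big),\qquad L\to\infty,$$
and the path $x\to z\to y$ has length comparable with $|z|$ for large $|z|$. So, for $V\in L^1_{loc}$, the first-order integral converges absolutely exactly when $\int|V(z)|/(1+|z|)\,dz<\infty$. Under that condition the whole series can be summed; this will be Theorem 4.

The approach stops at the first-order term as soon as $\int|V|/(1+|z|)\,dz=\infty$. That alone refutes nothing: the cosine of Section 1 has this divergence and a continuous kernel. The phase of $F_1$ saves it, so we look at the phase. For $|z|$ large, $x_0$ and $y_0$ lie on the same side of $z$, and with $a=(x_0+y_0)/2$ the path length is $2|z-a|$. At time $T$ the phase is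
$$e^{-L^2/2iT}=e^{iL^2/2T}=e^{2i(z-a)^2/T}.$$
A potential that contains $\cos\big(2(z-a)^2/T\big)$ with slowly decaying amplitude $w(|z|)$ contains the complex conjugate of this phase. The resonant part of the first-order term is then a positive multiple of $\int w(|z|)\,dz/|z-a|$, with no cancellation left.

The classical picture, used only as a guide, is this. Take $a=0$. Near $z$ the potential $\cos(2z^2/T)$ has wave number $4z/T$. It Bragg-reflects momentum $p$ into $-p$ where $4z/T=2p$, that is at $z=pT/2$. A particle starting at $0$ gets there at time $T/2$ and is back at $0$ at time $T$, whatever $p$ is, as for the oscillator. The reflection amplitude is of order $w/p$, and adding over $p$ gives $\int w\,dp/p$.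

Three points separate this from a proof. At $\tau=iT$ the series is meaningless, so we work at $\tau=\varepsilon+iT$ and must connect the limit $\varepsilon\downarrow0$ with $e^{-iTh}$. The nonresonant parts of the first-order term must stay small. Finally, the orders $n\ge2$ might cancel the divergence. Requiring $w\to0$ settles this last point: each additional collision then costs a factor $\frac1r\int_{|z|\le r}v$, which is small for large $r$.

## 4. Statements

The conclusion is phrased through a property that does not presuppose a kernel.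

**Definition (local boundedness).** A bounded operator $U$ on $L^2(\mathbb R^\nu)$ is (LB) at $(x_0,y_0)$ if there are $r,C>0$ with $|\langle\varphi,U\psi\rangle|\le C\|\varphi\|_1\|\psi\|_1$ for all $\varphi\in C_0^\infty(B(x_0,2r))$, $\psi\in C_0^\infty(B(y_0,2r))$.

If $U$ is a weak integral operator whose kernel is continuous, or merely essentially bounded near $(x_0,y_0)$, then $U$ is (LB) at $(x_0,y_0)$: take $C$ to be the essential supremum of the kernel on a product of two small balls. For example, the free propagator is (LB) everywhere with $C=(2\pi t)^{-\nu/2}$. The oscillator at time $\pi$, $Uf(x)=-if(-x)$, is (LB) wherever $x_0+y_0\ne0$, since $\langle\varphi,U\psi\rangle=0$ for small supports. It is not (LB) where $x_0+y_0=0$: for a bump $\varphi_\delta\ge0$ of width $\delta$ at $x_0$ with $\|\varphi_\delta\|_1=1$ and $\psi_\delta(y)=\varphi_\delta(-y)$ we get $|\langle\varphi_\delta,U\psi_\delta\rangle|=\|\varphi_\delta\|_2^2$, which is of order $1/\delta$. The first theorem produces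 a set of bad points of this kind.

Let $w:[0,\infty)\to(0,\infty)$ be nonincreasing with
$$w(r)\to0\ (r\to\infty),\qquad\int_1^\infty\frac{w(r)}r\,dr=\infty. \tag{7}$$
Let $(a_k,T_k)\in\mathbb R\times(0,\infty)$ be finitely or countably many *distinct* pairs, $c_k>0$, $\sum_kc_k=1$, and
$$v(x)=w(|x|)\sum_kc_k\Big(1+\cos\frac{2(x-a_k)^2}{T_k}\Big),\qquad0\le v(x)\le2w(|x|),\quad x\in\mathbb R. \tag{8}$$

**Theorem 1.** Let $h=-\frac12\frac{d^2}{dx^2}+v$ on $L^2(\mathbb R)$. For every $j$ and every $(x_0,y_0)$ with $x_0+y_0=2a_j$, the operator $e^{-iT_jh}$ is not (LB) at $(x_0,y_0)$.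

**Theorem 2 (disproof).** Let $\nu\ge1$, $T>0$ and
$$V(x)=\frac{1+\cos(2x_1^2/T)}{\ln(2+x_1^2)},\qquad x\in\mathbb R^\nu.$$
Then $V\in C^\infty$, $0\le V\le2/\ln2$, and $V$ satisfies all hypotheses of the conjecture (with $V_-=0$). But $e^{-iTH}$ has no jointly continuous integral kernel, and not even one that is essentially bounded near $(0,0)$.

**Theorem 3 (strengthening).** For every $\nu\ge1$ there is a bounded continuous $V\ge0$, depending only on $x_1$ and tending to $0$ as $|x_1|\to\infty$, that satisfies the hypotheses of the conjecture and has the following property. For every $t$ in a dense set of times ($t\in\mathbb Q\cap(0,\infty)$), $e^{-itH}$ has no weak integral kernel that is essentially bounded on any nonempty open subset of $\mathbb R^\nu\times\mathbb R^\nu$.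

**Theorem 4 (sharp positive result, $\nu=1$).** Let $V\in L^1_{loc}(\mathbb R)$ be real with $V_-\in K_1$ and
$$\int_{\mathbb R}\frac{|V(x)|}{1+|x|}\,dx<\infty.$$
Then for all $t>0$, $e^{-itH}$ is a weak integral operator with kernel jointly continuous in $(t,x,y)\in(0,\infty)\times\mathbb R^2$.

**Corollary (dichotomy, $\nu=1$).** Let $w>0$ be nonincreasing on $[0,\infty)$. Then $e^{-itH}$ has a jointly continuous kernel for all $t>0$ and all real measurable $V$ with $|V(x)|\le w(|x|)$ **if and only if** $\int_1^\infty w(r)\,dr/r<\infty$. When the integral diverges, a counterexample with $V\ge0$ exists for each prescribed time $T>0$.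

So the conjecture is false in every dimension. Nothing is claimed about almost every $t$, nor, for $\nu\ge2$, about potentials that decay in all directions.

## 5. The kernel at complex time and its limit at $iT$

**Lemma 3.** Let $V$ be real measurable with $|V|\le M$, and $h=-\frac12\frac{d^2}{dx^2}+V$ on $L^2(\mathbb R)$. For $\operatorname{Re}\tau>0$, $\operatorname{Im}\tau\ge0$, $e^{-\tau h}$ is an integral operator with continuous kernel
$$k_\tau(x,y)=P_\tau(x-y)+\sum_{n\ge1}(-1)^n\int_{\mathbb R^n}\prod_{i=1}^nV(z_i)\,F_n\big(\tau;|x-z_1|+|z_1-z_2|+\dots+|z_n-y|\big)\,dz. \tag{9}$$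
The series converges absolutely and uniformly in $(x,y)$. For $s>0$, $k_s$ is real and symmetric, and $|k_s(x,y)|\le e^{sM}P_s(x-y)$.

*Proof.* **Step 1: pass from the operator series (1) to kernels.** We need an absolute bound that allows Fubini. Put $t'=|\tau|^2/\operatorname{Re}\tau$ and $b=(|\tau|/\operatorname{Re}\tau)^{1/2}$. Then
$$|P_{\sigma\tau}(L)|=(2\pi\sigma|\tau|)^{-1/2}e^{-L^2\operatorname{Re}\tau/2\sigma|\tau|^2}=b\,P_{\sigma t'}(L).$$
By the convolution property of Gaussians, $\int\prod_jP_{\sigma_jt'}\,dz=P_{t'}(x-y)$ along the path $x\to z_1\to\dots\to z_n\to y$. Hence the kernel of the $n$-th term in (1), integrated absolutely over $\sigma$ and $z$, is at most $M^n|\tau|^nb^{n+1}P_{t'}(x-y)/n!$. Fubini and Lemma 1 turn the $n$-th term into the one in (9), and the series converges absolutely and uniformly. For $\tau=s>0$ we have $b=1$, $t'=s$, and summing the bounds gives $|k_s|\le e^{sM}P_s$.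

**Step 2: continuity.** By uniform convergence it suffices to treat one term. $F_n$ is continuous in $L$, and (5) with $\rho=1$ gives $|F_n(\tau;L)|\le C_ne^{-cL^2}$ with $c=\operatorname{Re}\tau/2|\tau|^2>0$. Since $L\ge|x-z_i|$ for every $i$, we have $L^2\ge\frac1n\sum_i|x-z_i|^2$, and for $|x|\le X$ also $|x-z_i|^2\ge\frac12z_i^2-X^2$. The integrand is thus dominated by an integrable Gaussian in $z$, uniformly for $|x|\le X$ and all $y$, and dominated convergence applies.

**Step 3: reality and symmetry.** For $\tau=s>0$ all factors are real, and reversing the path $(z_1,\dots,z_n)\mapsto(z_n,\dots,z_1)$ exchanges $x$ and $y$. $\square$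

**Lemma 4.** Let $V,h$ be as in Lemma 3. If $e^{-iTh}$, $T>0$, is (LB) at $(x_0,y_0)$ with constant $C$, then $\limsup_{\varepsilon\downarrow0}|k_{\varepsilon+iT}(x_0,y_0)|\le C$.

*Proof.* **Step 1: write $k_{\varepsilon+iT}(x_0,y_0)$ as a matrix element of $e^{-iTh}$.** For $s>0$ we have $\int k_s(x,u)k_s(u,y)\,du=k_{2s}(x,y)$: for almost all $(x,y)$ by the semigroup law, and for all $(x,y)$ because both sides are continuous (the left one by the Gaussian bound of Lemma 3 and dominated convergence). By reality and symmetry,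
$$\|k_s(\cdot,x)-k_s(\cdot,x')\|_2^2=k_{2s}(x,x)-2k_{2s}(x,x')+k_{2s}(x',x'),$$
so $x\mapsto k_s(\cdot,x)$ is continuous into $L^2$. For $\varphi,\psi\in C_0^\infty$ we have $e^{-\varepsilon h/2}\varphi=\int\varphi(x)\,k_{\varepsilon/2}(\cdot,x)\,dx$ as an $L^2$-valued integral. Since $e^{-(\varepsilon+iT)h}=e^{-\varepsilon h/2}e^{-iTh}e^{-\varepsilon h/2}$,
$$\langle\varphi,e^{-(\varepsilon+iT)h}\psi\rangle=\iint\overline{\varphi(x)}\,\psi(y)\,\big\langle k_{\varepsilon/2}(\cdot,x),e^{-iTh}k_{\varepsilon/2}(\cdot,y)\big\rangle\,dx\,dy.$$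
The function $\langle k_{\varepsilon/2}(\cdot,x),e^{-iTh}k_{\varepsilon/2}(\cdot,y)\rangle$ is continuous in $(x,y)$ and so is $k_{\varepsilon+iT}$. As $\varphi,\psi$ are arbitrary, they agree everywhere. Thus
$$k_{\varepsilon+iT}(x_0,y_0)=\langle f,e^{-iTh}g\rangle,\qquad f=k_{\varepsilon/2}(\cdot,x_0),\quad g=k_{\varepsilon/2}(\cdot,y_0).$$

**Step 2: $f$ and $g$ are concentrated near $x_0$ and $y_0$.** Lemma 3 gives $\|f\|_1\le e^{\varepsilon M/2}$ and $\|f\|_2^2=k_\varepsilon(x_0,x_0)\le e^{\varepsilon M}(2\pi\varepsilon)^{-1/2}$. Let $r$ be the radius in (LB) and $f_1=f\chi_{\{|x-x_0|<r\}}$. Since $P_{\varepsilon/2}(u)^2=(\pi\varepsilon)^{-1}e^{-2u^2/\varepsilon}$,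
$$\|f-f_1\|_2^2\le e^{\varepsilon M}\int_{|u|>r}\frac{e^{-2u^2/\varepsilon}}{\pi\varepsilon}\,du\le e^{\varepsilon M}\frac{e^{-r^2/\varepsilon}}{\pi\varepsilon}\int_{\mathbb R}e^{-u^2/\varepsilon}du=e^{\varepsilon M}e^{-r^2/\varepsilon}(\pi\varepsilon)^{-1/2}.$$
The same bounds hold for $g$ and $g_1=g\chi_{\{|x-y_0|<r\}}$.

**Step 3: apply (LB).** Mollify $f_1$ and $g_1$. The supports stay in the intervals of radius $2r$, the $L^1$ norms do not increase, and the mollifications converge in $L^2$. So (LB) yields $|\langle f_1,e^{-iTh}g_1\rangle|\le C\|f_1\|_1\|g_1\|_1\le Ce^{\varepsilon M}$, and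
$$|k_{\varepsilon+iT}(x_0,y_0)|\le Ce^{\varepsilon M}+\|f-f_1\|_2\|g\|_2+\|f_1\|_2\|g-g_1\|_2\ \longrightarrow\ C,$$
because $e^{-r^2/2\varepsilon}$ beats every power of $\varepsilon$. $\square$

## 6. Blow-up of $k_{\varepsilon+iT}$ at the refocusing points: proof of Theorem 1

Fix $j$ and write $T=T_j$, $a=a_j$, $x_0+y_0=2a$, $\tau=\varepsilon+iT$ with $0<\varepsilon\le T$, so $T\le|\tau|\le\sqrt2\,T$. By Lemma 4 it suffices to show $|k_\tau(x_0,y_0)|\to\infty$ as $\varepsilon\downarrow0$. We write $O(1)$ for quantities bounded uniformly in $\varepsilon\in(0,T]$. Let $D_n$ be the $n$-th term of (9) at $(x_0,y_0)$, so that $k_\tau(x_0,y_0)=\sum_{n\ge0}D_n$, where $|D_0|\le(2\pi T)^{-1/2}$.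

**Step 1: geometry, and the quantity that will diverge.** Let $B_0=1+|x_0|+|y_0|$, so $|a|<B_0$. For $|z|\ge B_0$ both $x_0$ and $y_0$ lie on the same side of $z$, hence
$$L(z):=|x_0-z|+|z-y_0|=2|z-a|\ \ge\ 2|z|-|x_0|-|y_0|\ \ge\ |z|. \tag{10}$$
Let $\alpha=2\varepsilon/|\tau|^2$ and $\omega=2T/|\tau|^2$. Since $\frac1\tau=\frac{\varepsilon-iT}{|\tau|^2}$ and $L(z)^2=4(z-a)^2$,
$$e^{-L(z)^2/2\tau}=e^{-\alpha(z-a)^2}\,e^{i\omega(z-a)^2}\qquad(|z|\ge B_0).$$
Define
$$J(\varepsilon)=\int_{|z|\ge B_0}w(|z|)\,\frac{e^{-\alpha(z-a)^2}}{2|z-a|}\,dz<\infty. \tag{11}$$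
For $|z|\ge B_0$ we have $|z-a|\le2|z|$, and $\alpha\to0$ as $\varepsilon\downarrow0$. Fatou's lemma and (7) give $\liminf_{\varepsilon\downarrow0}J(\varepsilon)\ge\int_{|z|\ge B_0}\frac{w(|z|)}{4|z|}\,dz=\infty$. So $J(\varepsilon)\to\infty$, and everything will be measured against $J$.

**Step 2: reduce $D_1$ to an oscillatory integral.** We have $D_1=-\int v(z)F_1(\tau;L(z))\,dz$ with $L(z)=|x_0-z|+|z-y_0|$ for all $z$. The part $|z|\le B_0$ is $O(1)$ by (5) with $\rho=1$. For $|z|\ge B_0$ insert (6). By (10), $|E|\le2\sqrt2\cdot2T^2/|z|^3$, so the $E$-term contributes at most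
$$(2\pi T)^{-1/2}\,2w(0)\int_{|z|\ge B_0}4\sqrt2\,T^2|z|^{-3}\,dz=O(1).$$
With $(2\pi\tau)^{-1/2}\tau=(\tau/2\pi)^{1/2}$ this leaves
$$D_1=-\Big(\frac\tau{2\pi}\Big)^{1/2}\int_{|z|\ge B_0}v(z)\,e^{-\alpha(z-a)^2}e^{i\omega(z-a)^2}\frac{dz}{2|z-a|}+O(1).$$
Next replace $\omega$ by its limit $2/T$. We have $|\omega-\frac2T|=\frac{2\varepsilon^2}{T|\tau|^2}=\frac\varepsilon T\alpha$, and $|e^{i\omega u^2}-e^{2iu^2/T}|\le\frac\varepsilon T\alpha u^2$. So the integral changes by at most
$$2w(0)\,\frac\varepsilon T\int_{\mathbb R}\alpha|u|e^{-\alpha u^2}\frac{du}2=w(0)\frac\varepsilon T\le w(0),$$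
because $\int_{\mathbb R}|u|e^{-\alpha u^2}du=1/\alpha$. Hence $D_1=-(\tau/2\pi)^{1/2}S(\varepsilon)+O(1)$, where with $\theta_k(z)=2(z-a_k)^2/T_k$ and by (8)
$$S=\sum_kc_k\Big[I(0)+\tfrac12I(\theta_k)+\tfrac12I(-\theta_k)\Big],$$
$$I(\theta)=\int_{|z|\ge B_0}w(|z|)\,\frac{e^{-\alpha(z-a)^2}}{2|z-a|}\,e^{i[2(z-a)^2/T+\theta(z)]}\,dz.$$

**Step 3: only the resonant term grows like $J$.** Clearly $|I(\cdot)|\le J$, and $I(-\theta_j)=J$ because the phase is identically $0$. In every other term the phase $\Phi=2(z-a)^2/T+\theta$ is a *nonconstant* real polynomial of degree at most $2$, independent of $\varepsilon$. Indeed, for $\theta=0$ or $\theta=\theta_k$ the leading coefficient is positive. For $\theta=-\theta_k$ with $k\ne j$, either $T_k\ne T$ and the quadratic coefficient $\frac2T-\frac2{T_k}$ is nonzero, or $T_k=T$ and $a_k\ne a$, and $\Phi$ is linear with slope $4(a_k-a)/T\ne0$. This is where distinctness of the pairs enters.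

Therefore $G(X)=\int_{B_0}^Xe^{i\Phi}\,dz$ is bounded in $X\ge B_0$ (a Fresnel or an elementary integral). The weight
$$\eta(z)=\frac{w(|z|)\,e^{-\alpha(z-a)^2}}{2|z-a|}$$
is nonincreasing on $[B_0,\infty)$, since $B_0>a$; it tends to $0$; and $\eta(B_0)\le w(0)$, since $2|B_0-a|\ge B_0\ge1$ by (10). Integration by parts with $G(B_0)=0$ gives
$$\Big|\int_{B_0}^\infty\eta\,e^{i\Phi}\,dz\Big|=\Big|\int_{B_0}^\infty G\,d(-\eta)\Big|\le w(0)\sup|G|.$$
On $(-\infty,-B_0]$ substitute $z\mapsto-z$: the phase is again a nonconstant polynomial of degree at most $2$, and the weight is again nonincreasing because $B_0>-a$. So each nonresonant $I$ is bounded as $\varepsilon\downarrow0$, and $I/J\to0$. Since $|I|/J\le1$ and $\sum_kc_k=1$, dominated convergence for series yields $S(\varepsilon)=\big(\frac{c_j}2+o(1)\big)J(\varepsilon)$. Consequently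
$$|D_1|\ge\Big(\frac{|\tau|}{2\pi}\Big)^{1/2}\Big(\frac{c_j}2-o(1)\Big)J(\varepsilon)-O(1). \tag{12}$$

**Step 4: the orders $n\ge2$ cannot cancel this.** Let $m(r)=\int_{|z|\le r}v$. Since $v\le2w(|\cdot|)\to0$ at infinity, $\mu_B:=\sup_{r\ge B}m(r)/r\to0$ as $B\to\infty$. Fix $B\ge B_0$ and split the $z$-integral in $D_n$ into two parts.

(a) *All $|z_i|\le B$.* Use (5) with $\rho=1+2\sqrt2\,T\,m(B)$, dropping the factor $e^{-L^2\operatorname{Re}\tau/2|\tau|^2}\le1$ and bounding $\sqrt2\rho+L\ge\sqrt2\rho$. These parts, summed over $n\ge2$, are at most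
$$(2\pi T)^{-1/2}e^{\rho^2/2T}\sum_{n\ge2}\Big(\frac{|\tau|\,m(B)}\rho\Big)^n\le C_B,$$
because $|\tau|m(B)/\rho\le\sqrt2\,T\,m(B)/\rho\le\frac12$. The constant $C_B$ does not depend on $\varepsilon$.

(b) *$\max_i|z_i|\ge B$.* Let $z_*$ be a $z_i$ with $|z_i|$ maximal; there are $n$ choices of the index, and the other $n-1$ variables lie in $\{|z|\le|z_*|\}$. By the triangle inequality the total path length satisfies $L\ge|x_0-z_*|+|z_*-y_0|=L(z_*)\ge|z_*|$. The bound (5) with $\rho=0$ is decreasing in $L$, so we may replace $L$ by $L(z_*)$ in it, including in its Gaussian factor. This part of $|D_n|$ is therefore at most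
$$n\int_{|z|\ge B}v(z)\,(2\pi|\tau|)^{-1/2}e^{-\alpha(z-a)^2}\Big(\frac{\sqrt2|\tau|}{L(z)}\Big)^nm(|z|)^{n-1}\,dz.$$
Keep one factor $\sqrt2|\tau|/L(z)$, where $L(z)=2|z-a|$, and pair each of the others with one $m(|z|)$:
$$\frac{\sqrt2|\tau|\,m(|z|)}{L(z)}\le2T\,\frac{m(|z|)}{|z|}\le\gamma_B:=2T\mu_B .$$
With $v\le2w$ and $(2\pi|\tau|)^{-1/2}\sqrt2|\tau|=(|\tau|/\pi)^{1/2}$ the bound becomes $2(|\tau|/\pi)^{1/2}\,n\gamma_B^{n-1}J(\varepsilon)$. If $\gamma_B\le\frac14$, then
$$\sum_{n\ge2}n\gamma_B^{n-1}=(1-\gamma_B)^{-2}-1=\frac{\gamma_B(2-\gamma_B)}{(1-\gamma_B)^2}\le\frac{32}9\gamma_B\le4\gamma_B .$$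
Together, (a) and (b) give
$$\sum_{n\ge2}|D_n|\le C_B+8\gamma_B\Big(\frac{|\tau|}\pi\Big)^{1/2}J(\varepsilon). \tag{13}$$
It matters that the Gaussian factor was kept in (b): the higher orders are measured against the same $J(\varepsilon)$ as the first order, with a small constant.

**Step 5: conclusion.** Choose $B$ so large that $\gamma_B\le\frac14$ and $8\gamma_B\pi^{-1/2}\le\frac{c_j}4(2\pi)^{-1/2}$. By (12) and (13),
$$|k_{\varepsilon+iT}(x_0,y_0)|\ge\Big(\frac{|\tau|}{2\pi}\Big)^{1/2}\Big(\frac{c_j}4-o(1)\Big)J(\varepsilon)-O(1)-C_B\ \longrightarrow\ \infty .$$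
By Lemma 4, $e^{-iTh}$ is not (LB) at $(x_0,y_0)$. $\blacksquare$

## 7. Potentials of one coordinate in $\mathbb R^\nu$: proofs of Theorems 2 and 3

Let $v$ be of the form (8) with $w$ continuous, and $V(x)=v(x_1)$ on $\mathbb R^\nu$.

**Step 1: the hypotheses of the conjecture hold.** The series in (8) converges uniformly, so $V$ is continuous; also $0\le V\le2w(0)$ and $V_-=0\in K_\nu$. Bounded functions lie in $K_\nu$, so $V_+\in K_\nu^{\rm loc}$. The function $(1+x^2)^{-1}V$ is continuous and vanishes at infinity, so it is a uniform limit of $C_0^\infty$ functions. Since $\|\cdot\|_{K_\nu}\le\|\cdot\|_\infty\int_{|y|\le1}|g_\nu(y)|\,dy$, it lies in the $K_\nu$-closure of $C_0^\infty$.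

**Step 2: reduce (LB) in $\mathbb R^\nu$ to (LB) in $\mathbb R$.** Let $\nu\ge2$, $x=(x_1,x')$, let $\Delta'$ be the Laplacian in $x'$ and $h=-\frac12\frac{d^2}{dx_1^2}+v$. We claim
$$e^{-itH}=e^{-ith}\otimes e^{it\Delta'/2}.$$
The right side is a strongly continuous unitary group $e^{-itA}$ with $A$ self-adjoint, and differentiating on product vectors gives $A=H$ on $\mathcal S(\mathbb R)\otimes\mathcal S(\mathbb R^{\nu-1})$. This algebraic tensor product is a core for $-\frac12\Delta$, and hence for $H$, since $V$ is bounded. So $H\subset A$, and since both are self-adjoint, $H=A$.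

Suppose $e^{-iTH}$ is (LB) at $((x_0,a'),(y_0,b'))$, with $r$ and $C$. The kernel $(2\pi iT)^{-(\nu-1)/2}e^{i|x'-y'|^2/2T}$ of $e^{iT\Delta'/2}$ is continuous and nonvanishing. So there are nonzero bumps $\varphi',\psi'\ge0$ in $C_0^\infty$, supported within $r$ of $a'$ and $b'$, so concentrated that the argument of the kernel hardly varies over their supports. Then $c=\langle\varphi',e^{iT\Delta'/2}\psi'\rangle\ne0$. For $\varphi_1,\psi_1\in C_0^\infty(\mathbb R)$ supported within $r$ of $x_0$ and $y_0$, the products $\varphi_1\otimes\varphi'$, $\psi_1\otimes\psi'$ are supported in the balls of radius $2r$, and (LB) gives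
$$|\langle\varphi_1,e^{-iTh}\psi_1\rangle|\le|c|^{-1}C\,\|\varphi'\|_1\|\psi'\|_1\,\|\varphi_1\|_1\|\psi_1\|_1 .$$
So $e^{-iTh}$ is (LB) at $(x_0,y_0)$. Read backwards: wherever $e^{-iTh}$ fails (LB) at $(x_0,y_0)$, $e^{-iTH}$ fails it at $((x_0,a'),(y_0,b'))$ for all $a',b'$.

*Proof of Theorem 2.* Take the single pair $(a_1,T_1)=(0,T)$, $c_1=1$, and $w(r)=1/\ln(2+r^2)$. This $w$ is positive, continuous, decreasing, tends to $0$, and $\int_1^\infty\frac{dr}{r\ln(2+r^2)}=\infty$, so (7) holds. The resulting $V$ is the one in the theorem. It is $C^\infty$, because $\ln(2+x_1^2)\ge\ln2>0$, and $0\le V\le2/\ln2$. By Step 1 it satisfies the hypotheses. By Theorem 1 at $(0,0)$ and Step 2, $e^{-iTH}$ is not (LB) at $(0,0)$. So it has no kernel that is essentially bounded near $(0,0)$, and in particular no jointly continuous one. The conjecture is disproved for every $\nu\ge1$. $\blacksquare$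

*Proof of Theorem 3.* Take the same $w$, let $(a_k,T_k)_{k\ge1}$ enumerate $\mathbb Q\times(\mathbb Q\cap(0,\infty))$ without repetition, $c_k=2^{-k}$, and $V(x)=v(x_1)$. Then $V$ is bounded, continuous, nonnegative, tends to $0$ as $|x_1|\to\infty$ since $v\le2w$, and satisfies the hypotheses by Step 1. Let $t\in\mathbb Q\cap(0,\infty)$. Every nonempty open subset of $\mathbb R^\nu\times\mathbb R^\nu$ contains a point $(x,y)$ with $(x_1+y_1)/2\in\mathbb Q$. The pair $((x_1+y_1)/2,t)$ is one of the $(a_k,T_k)$, so by Theorem 1 and Step 2, $e^{-itH}$ is not (LB) at $(x,y)$. Hence no kernel is essentially bounded on the given open set. $\blacksquare$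

## 8. The convergent side, $\int|V|/(1+|x|)\,dx<\infty$: proof of Theorem 4

Let $V$ be as in Theorem 4. For $\tau\ne0$ with $\arg\tau\in[0,\pi/2]$ define $k_\tau(x,y)$ by (9), with $F_n$ given by (4), extended to $\theta=\pi/2$ as in Lemma 2.

**Step 1: the series converges and is continuous up to imaginary time.** Let $|x|,|y|\le X$ and $|\tau|\in[t_0,t_1]$, $t_0>0$. Put $m(r)=\int_{|z|\le r}|V|$, and let $z_*$ be a $z_i$ of maximal modulus. Set $A=\sqrt2\rho$ with $A\ge\max(1,4X)$. The path length satisfies $L\ge|x-z_*|+|z_*-y|\ge2|z_*|-2X$, so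
$$A+L\ge(A-2X)+2|z_*|\ge\tfrac12(A+|z_*|).$$
By (5), $|F_n|\le C_A\big(2\sqrt2\,t_1/(A+|z_*|)\big)^n$ with $C_A=(2\pi t_0)^{-1/2}e^{\rho^2/2t_0}$. Sorting by the index of $z_*$ as in Section 6, the $n$-th term of (9), with absolute values inside, is at most
$$C_A\,n\,(2\sqrt2\,t_1)^n\int\frac{|V(z)|\,m(|z|)^{n-1}}{(A+|z|)^n}\,dz\le C_A\,n\,(2\sqrt2\,t_1)^n\mu_A^{n-1}\int\frac{|V(z)|}{A+|z|}\,dz, \tag{14}$$
where $\mu_A=\sup_{r\ge0}\frac{m(r)}{A+r}$. For any $r_0$ we have $m(r)\le m(r_0)+(1+r)\int_{|z|>r_0}\frac{|V|}{1+|z|}\,dz$, so for $A\ge1$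
$$\mu_A\le\frac{m(r_0)}A+\int_{|z|>r_0}\frac{|V|}{1+|z|}\,dz .$$
Choosing first $r_0$ and then $A$ large shows $\mu_A\to0$ as $A\to\infty$. Choose $A$ with $2\sqrt2\,t_1\mu_A\le\frac12$. Then (14) is summable in $n$, so the series converges absolutely and uniformly on the compact set. The integrand of each term is dominated, independently of $(\tau,x,y)$ in the compact set, by the integrable function $C_A\prod|V(z_i)|\big(2\sqrt2\,t_1/(A+\max|z_i|)\big)^n$, and $F_n$ is continuous in $(\tau,L)$. Hence $k_\tau(x,y)$ is continuous in $(\tau,x,y)$ up to $\arg\tau=\pi/2$. In particular $k_{it}(x,y)$ is continuous in $(t,x,y)$.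

**Step 2: reduce the identification of $k_{it}$ to strong convergence of truncated propagators.** Let $V_N=V\chi_{\{|x|\le N,\,|V|\le N\}}$ and $H_N=-\frac12\frac{d^2}{dx^2}+V_N$. Let $k^{(N)}_\tau$ be the function (9) for $V_N$. For $\operatorname{Re}\tau>0$, $\operatorname{Im}\tau\ge0$ Lemma 3 gives $\langle\varphi,e^{-\tau H_N}\psi\rangle=\iint\overline{\varphi}\,k^{(N)}_\tau\psi$ for $\varphi,\psi\in C_0^\infty$. Let $\tau=\varepsilon+it\to it$. The left side converges by the functional calculus, since $H_N$ is bounded below; the right side converges by Step 1, applied to $V_N$. So the identity holds at $\tau=it$. Now let $N\to\infty$. Since $|V_N|\le|V|$ and $V_N\to V$ pointwise almost everywhere, (14) holds uniformly in $N$, and dominated convergence gives $k^{(N)}_{it}\to k_{it}$ pointwise and boundedly on compacts. So once we know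
$$e^{-itH_N}\to e^{-itH}\ \text{strongly}, \tag{15}$$
we obtain $\langle\varphi,e^{-itH}\psi\rangle=\iint\overline\varphi\,k_{it}\psi$, which is Theorem 4. The remaining steps prove (15).

**Step 3: uniform form bounds.** On an interval $\mathcal I$ of length $2$,
$$\sup_{\mathcal I}|u|^2\le\tfrac12\int_{\mathcal I}|u|^2+2\int_{\mathcal I}|u||u'|\le\delta\int_{\mathcal I}|u'|^2+C_\delta\int_{\mathcal I}|u|^2,\qquad C_\delta=\tfrac12+\tfrac1\delta .$$
Cut $\mathbb R$ into such intervals. Since $\int_{\mathcal I}V_-\le\|V_-\|_{K_1}$ for each, choosing $\delta$ with $\delta\|V_-\|_{K_1}\le\frac14$ and summing gives $\int V_-|u|^2\le\frac14\|u'\|^2+C\|u\|^2$. Let $q$ be the form of $H$, with domain $Q=\{u\in H^1:\int V_+|u|^2<\infty\}$, and $q_N$ that of $H_N$. Since $V_{N,\pm}\le V_\pm$,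
$$q_N(u)\ge\tfrac14\|u'\|^2+\int V_{N,+}|u|^2-C\|u\|^2, \tag{16}$$
and likewise for $q$ with $V_+$, with the same $C$. In particular $H_N\ge-C$ and $H\ge-C$.

Moreover $C_0^\infty$ is a form core for $q$. Cutting off, $\chi(\cdot/R)u\to u$ in the form norm for a smooth cutoff $\chi$. For compactly supported $u\in H^1$ the mollifications converge in $H^1$ and uniformly, with supports in a fixed compact set, and $V_+\in L^1_{loc}$ then gives convergence of $\int V_+|\cdot|^2$.

**Step 4: weak convergence of resolvents.** Let $c>C+1$, $f\in L^2$, $u_N=(H_N+c)^{-1}f$. From $q_N(u_N)+c\|u_N\|^2=\langle u_N,f\rangle$ and (16),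
$$\tfrac14\|u_N'\|^2+\int V_{N,+}|u_N|^2+\|u_N\|^2\le\|u_N\|\|f\|,$$
so $\|u_N\|_{H^1}$ and $\int V_{N,+}|u_N|^2$ are bounded. Every subsequence has a further subsequence that converges weakly in $H^1$ and locally uniformly to some $u$. By Fatou, $\int V_+|u|^2<\infty$, so $u\in Q$. For $\varphi\in C_0^\infty$ we have $q_N(\varphi,u_N)+c\langle\varphi,u_N\rangle=\langle\varphi,f\rangle$. Here $\langle\varphi',u_N'\rangle\to\langle\varphi',u'\rangle$, and $\int V_N\overline\varphi u_N\to\int V\overline\varphi u$ by dominated convergence, as $V\in L^1_{loc}$. Hence $q(\varphi,u)+c\langle\varphi,u\rangle=\langle\varphi,f\rangle$ for $\varphi\in C_0^\infty$, and by the core property for all $\varphi\in Q$. That means $u\in D(H)$ and $u=(H+c)^{-1}f$. The limit does not depend on the subsequence, so $R_N(c):=(H_N+c)^{-1}\to R(c):=(H+c)^{-1}$ weakly for every real $c>C+1$.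

**Step 5: strong convergence of resolvents.** It suffices to show $\|R_N(c)f\|\to\|R(c)f\|$. All resolvents at $c,c'>C+1$ have norm at most $1$. By the resolvent identity, for $c\ne c'$,
$$\langle f,R_N(c)R_N(c')f\rangle=\frac{\langle f,R_N(c)f\rangle-\langle f,R_N(c')f\rangle}{c'-c}\ \longrightarrow\ \langle f,R(c)R(c')f\rangle,$$
and $\|R_N(c)^2-R_N(c)R_N(c')\|=|c'-c|\,\|R_N(c)^2R_N(c')\|\le|c'-c|$, and the same without $N$. Hence
$$\limsup_N\big|\,\|R_N(c)f\|^2-\|R(c)f\|^2\,\big|\le2|c'-c|\,\|f\|^2 .$$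
Let $c'\to c$. Weak convergence together with convergence of norms is strong convergence.

**Step 6: from resolvents to propagators.** This is the standard passage (Reed–Simon I, Thm. VIII.20–21); here is the argument. Fix $c$ and write $R_N,R$ for the resolvents at $c$. Their spectra lie in $[0,1]$. Polynomials in $R_N$ converge strongly to the same polynomials in $R$, and by the Weierstrass theorem so do continuous functions on $[0,1]$. Apply this to $s\mapsto s\,e^{-it/s}$, with value $0$ at $s=0$. Since $e^{-it/R_N}=e^{-it(H_N+c)}$, we get $e^{-itH_N}R_Nf\to e^{-itH}Rf$. Then $e^{-itH_N}Rf=e^{-itH_N}R_Nf+e^{-itH_N}(R-R_N)f\to e^{-itH}Rf$. The range of $R$ is dense and the operators are unitary, so (15) follows. $\blacksquare$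

## 9. The dichotomy for monotone bounds, $\nu=1$

*Proof of the Corollary.* Suppose $\int_1^\infty w\,dr/r<\infty$ and $|V|\le w(|x|)$. Then $|V|\le w(0)$, so $V$ is bounded and $V_-\in K_1$, and $\int\frac{|V|}{1+|x|}\,dx\le2\int_0^\infty\frac{w(r)}{1+r}\,dr<\infty$. Theorem 4 applies.

Suppose $\int_1^\infty w\,dr/r=\infty$. We look for $\tilde w$ that satisfies (7) with $2\tilde w\le w$. Since $w$ is nonincreasing, either $w\to0$ or $w\ge\delta$ everywhere for some $\delta>0$. If $w\to0$, take $\tilde w=\frac12w$. If $w\ge\delta$, take $\tilde w(r)=\frac12\min\{w(r),1/\ln(2+r^2)\}$; it is positive, nonincreasing, tends to $0$, and is at least $\frac12\min\{\delta,1/\ln(2+r^2)\}$, whose integral against $dr/r$ diverges. Now, for a prescribed $T>0$, (8) with $\tilde w$ in place of $w$ and the single pair $(0,T)$ gives a potential with $0\le V\le2\tilde w(|x|)\le w(|x|)$. By Theorem 1, $e^{-iTH}$ is not (LB) at $(0,0)$, so it has no jointly continuous kernel. $\blacksquare$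

**Remark.** All potentials in Theorem 4 and in the Corollary satisfy the conjecture's hypotheses for $\nu=1$. Indeed $V_-\in K_1$ (by assumption, or because $V$ is bounded); $K_1^{\rm loc}=L^1_{loc}$; and $(1+x^2)^{-1}V_+\in L^1(\mathbb R)$, in Theorem 4 because $1+|x|\le2(1+x^2)$, in the Corollary because $V$ is bounded. Finally $C_0^\infty$ is dense in $L^1$ and $\|\cdot\|_{K_1}\le\|\cdot\|_{L^1}$. So for $\nu=1$ the conjecture fails inside its own class, and $\int|V|/(1+|x|)\,dx<\infty$ is the sharp replacement among monotone pointwise bounds on $|V|$.
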